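\title{A cardinal that satisfies the continuum hypothesis and cannot be well-ordered}

\begin{abstract}
For a cardinal $\mathfrak m$ in ZF, the continuum hypothesis $\mathrm{CH}(\mathfrak m)$ states that no cardinal lies strictly between $\mathfrak m$ and $2^{\mathfrak m}$. We show that, if ZF is consistent, then ZF does not prove that $\mathrm{CH}(\mathfrak m)$ implies that $\mathfrak m$ is well-orderable. The counterexample is $\mathfrak m=|A^{<\omega}\times\omega|$, where $A$ is a set of Cohen reals, in an inner model $N$ of a generic extension of $L$ in which every $\aleph_n^L$ is countable. In $N$ we have $2^{\mathfrak m}=2^{\aleph_0}$, and every set of reals has cardinality at most $\mathfrak m$ or exactly $2^{\aleph_0}$. No large cardinals are used.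
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
The base theory is ZF, without the axiom of choice. For sets $X,Y$ we write $|X|\le|Y|$ if there is an injection $X\to Y$, and $|X|=|Y|$ if there is a bijection. A \emph{cardinal} is the cardinality of an arbitrary set, and it is \emph{well-orderable} if the sets of that cardinality can be well-ordered. Sums and products of cardinals are given by disjoint unions and Cartesian products, $2^{\mathfrak m}=|\mathcal P(X)|$ when $|X|=\mathfrak m$, and $\mathfrak n<\mathfrak m$ means $\mathfrak n\le\mathfrak m$ and $\mathfrak n\ne\mathfrak m$. The Cantor--Bernstein theorem ($\mathfrak m\le\mathfrak n\le\mathfrak m$ implies $\mathfrak m=\mathfrak n$) and Cantor's theorem ($\mathfrak m\le 2^{\mathfrak m}$ and $2^{\mathfrak m}\not\le\mathfrak m$) are theorems of ZF. The \emph{Hartogs number} $\aleph(\mathfrak m)$ is the least ordinal that does not inject into a set of size $\mathfrak m$; it exists in ZF, and it measures how long the well-ordered sequences of distinct elements of such a set can be.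

\begin{definition}
The \emph{continuum hypothesis for $\mathfrak m$}, $\mathrm{CH}(\mathfrak m)$, is the statement that for every cardinal $\mathfrak n$, if $\mathfrak m\le\mathfrak n\le 2^{\mathfrak m}$, then $\mathfrak n=\mathfrak m$ or $\mathfrak n=2^{\mathfrak m}$.
\end{definition}

Among finite cardinals, $\mathrm{CH}(0)$ and $\mathrm{CH}(1)$ hold, and $\mathrm{CH}(k)$ fails for $k\ge2$ because $k<k+1<2^k$. For infinite $\mathfrak m$ the statement mentions no well-orderings, but it can produce them. Two facts mark out how far.
\begin{itemize}
\item[(i)] (Specker) If $\mathrm{CH}(\mathfrak m)$ and $\mathrm{CH}(2^{\mathfrak m})$ hold, then $2^{\mathfrak m}$ is well-orderable, and in fact $2^{\mathfrak m}=\aleph(\mathfrak m)$.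
\item[(ii)] $\mathrm{CH}(\mathfrak m)$ alone does not imply that $2^{\mathfrak m}$ is well-orderable. Under determinacy every set of reals has the perfect set property (it is countable or contains a nonempty perfect set, which has size $2^{\aleph_0}$), so $\mathrm{CH}(\aleph_0)$ holds, but $\mathbb R$ is not well-orderable.
\end{itemize}
So two consecutive instances well-order $2^{\mathfrak m}$, and hence $\mathfrak m$, while one instance does not well-order $2^{\mathfrak m}$. In the example in (ii) the cardinal $\mathfrak m=\aleph_0$ is itself well-orderable. This leaves the following question, posed in \cite{notes}.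
\begin{quote}
\emph{Does ZF prove that, for every cardinal $\mathfrak m$, $\mathrm{CH}(\mathfrak m)$ implies that $\mathfrak m$ is well-orderable?}
\end{quote}
The answer is no, assuming, as one must, that ZF is consistent.

\begin{theorem}\label{thm:main}
If ZF is consistent, then so is ZF together with the statement ``there is an infinite cardinal $\mathfrak m$, not well-orderable, such that $\mathrm{CH}(\mathfrak m)$ holds''. In the model $N$ constructed in Section~\ref{sec:model}, one can take $\mathfrak m=|A^{<\omega}\times\omega|$ for a set $A\subseteq2^\omega$; this cardinal satisfies $\mathfrak m\le2^{\aleph_0}$, $\mathfrak m^2=\mathfrak m$ and $2^{\mathfrak m}=2^{\aleph_0}$.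
\end{theorem}

The proof also locates $\mathfrak m$ among the cardinals of $N$.

\begin{theorem}\label{thm:more}
The following hold in $N$.
\begin{enumerate}
\item[(1)] $\aleph_0<\mathfrak m<2^{\mathfrak m}=2^{\aleph_0}$, so $\mathrm{CH}(\aleph_0)$ fails. Moreover, $\mathfrak m$ is the only cardinal $\mathfrak m'$ with $2^{\mathfrak m'}=2^{\aleph_0}$ and $\mathrm{CH}(\mathfrak m')$.
\item[(2)] $\aleph(\mathfrak m)=\aleph(2^{\mathfrak m})=\omega_1=\aleph_\omega^L$.
\item[(3)] $\mathrm{CH}(2^{\mathfrak m})$ fails.
\end{enumerate}
\end{theorem}

\subsection*{What a counterexample has to avoid}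
A natural attempt at a positive answer tests $\mathrm{CH}(\mathfrak m)$ on the cardinal $\mathfrak m+\aleph(\mathfrak m)$, which is always strictly above $\mathfrak m$. The attempt succeeds whenever this cardinal fits below $2^{\mathfrak m}$.

\begin{proposition}[ZF]\label{prop:hartogs}
Suppose $\mathfrak m+\mathfrak m=\mathfrak m$, $\mathrm{CH}(\mathfrak m)$, and $\aleph(\mathfrak m)\le2^{\mathfrak m}$. Then $\mathfrak m$ is well-orderable.
\end{proposition}

\begin{proof}
Let $|X|=\mathfrak m\ge1$, with $X$ containing no ordinals, and put $P=\mathcal P(X)$ and $\aleph=\aleph(\mathfrak m)$. We have $2^{\mathfrak m}\cdot2^{\mathfrak m}=2^{\mathfrak m+\mathfrak m}=2^{\mathfrak m}$, so $\mathfrak m+\aleph\le 2\cdot2^{\mathfrak m}\le 2^{\mathfrak m}\cdot2^{\mathfrak m}=2^{\mathfrak m}$. Since $\aleph\not\le\mathfrak m$ we have $\mathfrak m+\aleph\ne\mathfrak m$, and $\mathrm{CH}(\mathfrak m)$ gives $\mathfrak m+\aleph=2^{\mathfrak m}=2^{\mathfrak m}\cdot2^{\mathfrak m}$. Let $h:P\times P\to X\cup\aleph$ be a bijection. By Cantor's theorem no row $h[\{Y\}\times P]$ is contained in $X$. Sending $Y$ to the least ordinal in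 $h[\{Y\}\times P]$ injects $P$ into $\aleph$. So $P$ is well-orderable, and so is $X$.
\end{proof}

This is a reason to guess a positive answer, and it shows the one way out: a counterexample with $\mathfrak m+\mathfrak m=\mathfrak m$ must satisfy $\aleph(2^{\mathfrak m})=\aleph(\mathfrak m)$, so that passing to the power set creates no longer well-ordered sequences.

It also dictates the shape of the model. Suppose we look for a counterexample with $\mathfrak m+\mathfrak m=\mathfrak m$, $2^{\mathfrak m}=2^{\aleph_0}$ and $\aleph(\mathfrak m)=\omega_1$. Then $\omega_1\not\le2^{\aleph_0}$, and this forces $\omega_1$ to be a limit cardinal of $L$. Indeed, suppose $\omega_1=(\kappa^+)^L$, and let $x\subseteq\omega$ code a well-ordering of type $\kappa$. Every ordinal below $\omega_1$ is countable in $L[x]$, so $\omega_1=\omega_1^{L[x]}$, and $L[x]\models\mathrm{ZFC}$ contains an injection $\omega_1\to\mathcal P(\omega)$, a contradiction. Hence every $\aleph_n^L$ must be made countable, and the smallest value left for $\omega_1$ is $\aleph_\omega^L$. This is the value it takes in $N$.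

\subsection*{The plan}
We collapse each $\aleph_n^L$ to $\omega$, add $\omega$ Cohen reals, and keep only two things: the set $\mathbb R^*$ of reals that appear after finitely many of these steps, and the set $A$ of the Cohen reals, without its enumeration. With $X=A^{<\omega}\times\omega$ and $\mathfrak m=|X|$, the model $N=L(\mathbb R^*,A)$ has three properties.
\begin{itemize}
\item[(a)] $N$ cannot tell an element of $A$ from the elements of $A$ close to it, so $X$ cannot be well-ordered (Section~\ref{sec:X}).
\item[(b)] For the same reason every subset of $X$ is, apart from a finite set of exceptional elements of $A$, an open set, and open sets are coded by reals. So $2^{\mathfrak m}=2^{\aleph_0}$ (Section~\ref{sec:power}).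
\item[(c)] A version of the perfect set dichotomy holds with ``countable'' replaced by ``of size at most $\mathfrak m$'' (Section~\ref{sec:dich}).
\end{itemize}
By (b), the cardinals between $\mathfrak m$ and $2^{\mathfrak m}$ are cardinalities of sets of reals, and (c) leaves no room for a new one. All three properties rest on one tool, proved in Section~\ref{sec:truth}: truth in $N$ about a suitable parameter $y$ is decided inside $L[y]$. Section~\ref{sec:warmup} shows the mechanism behind (a) and (b) for Cohen forcing alone.

\section{Conventions and background}\label{sec:background}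

Only the consistency of ZF is used: from a model of ZF we pass to its constructible universe $L$, which satisfies ZFC and GCH. We argue with generic extensions of $L$ in the usual way, writing as if $L$ were a countable transitive model, so that generic filters exist through every condition, over $L$ and over the extensions of $L$ that we meet; ``ordinal'' means ordinal of $L$. The argument is made formal with Boolean-valued models, or with countable transitive models of large finite fragments. We write
\[
\kappa_i=\aleph_i^L\qquad(i\le\omega).
\]

Elements of $2^\omega$ are identified with subsets of $\omega$ and called \emph{reals}. Posets have a largest element $1$, and $q\le p$ means that $q$ is stronger. A set of conditions is \emph{open} if it is closed under extension; a filter is generic over $M$ if and only if it meets every dense open set in $M$. $\mathrm{Fn}(I,J)$ is the poset of finite partial functions $I\to J$, ordered by reverse inclusion, and a generic filter on it is identified with its union, a function $I\to J$. We put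
\[
\mathbb A=\mathrm{Fn}(\omega\times\omega,2),\qquad \mathbb A_t=\mathrm{Fn}(t\times\omega,2)\subseteq\mathbb A\quad(t<\omega).
\]
A $t$-tuple $\bar u=(u_0,\dots,u_{t-1})$ of reals is viewed as the function $(s,v)\mapsto u_s(v)$ on $t\times\omega$, so $d\subseteq\bar u$ makes sense for $d\in\mathbb A_t$. The tuple is \emph{Cohen over $M$} if it is $\mathbb A_t$-generic over $M$. For a set $Y$, $Y^{[t]}$ is the set of $t$-tuples of distinct elements of $Y$.

We use the following textbook facts. $M$ is a transitive model of ZFC, and $P,Q\in M$ are posets.
\begin{itemize}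
\item[(F1)] \emph{Forcing theorem.} The relation $p\Vdash\psi$ is definable in $M$; it holds if and only if $\psi$ is true in $M[g]$ for every generic $g\ni p$; and a statement is true in $M[g]$ if and only if some $p\in g$ forces it.
\item[(F2)] \emph{Automorphisms.} If $\pi\in M$ is an automorphism of $P$ and $g$ is $P$-generic over $M$, then so is $\pi[g]$, and $M[\pi[g]]=M[g]$.
\item[(F3)] \emph{Product lemma.} For filters $g\subseteq P$ and $h\subseteq Q$, the filter $g\times h$ is $P\times Q$-generic over $M$ if and only if $g$ is $P$-generic over $M$ and $h$ is $Q$-generic over $M[g]$. Then $M[g\times h]=M[g][h]=M[h][g]$.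
\item[(F4)] \emph{Chain condition.} If $\lambda$ is regular and uncountable in $M$ and $M$ has no antichain of $P$ of size $\lambda$, then every regular cardinal $\ge\lambda$ of $M$ is a regular cardinal of $M[g]$.
\item[(F5)] \emph{Completions.} In $M$ there are a complete Boolean algebra $\mathrm{RO}(P)$ and a map $\eta:P\to\mathrm{RO}(P)\setminus\{0\}$ with dense range that preserves order and incompatibility; thus $p,q$ are compatible if and only if $\eta(p)\cdot\eta(q)\ne0$. Any complete Boolean algebra that admits such a map is isomorphic to $\mathrm{RO}(P)$. The maps $g\mapsto\hat g=\{\delta:\exists p\in g\ \eta(p)\le\delta\}$ and $\hat g\mapsto\eta^{-1}[\hat g]$ are inverse bijections between generic filters on $P$ and generic ultrafilters on $\mathrm{RO}(P)$, and $M[g]=M[\hat g]$. So posets whose completions are isomorphic in $M$ have the same generic extensions of $M$.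
\item[(F6)] \emph{Intermediate models} \cite[Lemma 15.43]{Jech}. If $\hat g$ is a generic ultrafilter over $L$ on a complete Boolean algebra $\mathbb B\in L$, and $L\subseteq W\subseteq L[\hat g]$ with $W\models\mathrm{ZFC}$, then $W=L[\mathbb D\cap\hat g]$ for some complete subalgebra $\mathbb D\in L$ of $\mathbb B$.
\item[(L1)] For a finite sequence $y$ of sets of ordinals, $L[y]$ is the least transitive model of ZF containing the ordinals and the entries of $y$. It satisfies ZFC and carries a canonical well-order $<_y$. Both $L[y]$ and $<_y$ are defined from $y$ by fixed formulas, which give the same result in every transitive model of ZF with the same ordinals that contains $y$. If $g$ is a set of ordinals generic over $L[y]$, then $L[y][g]=L[y^\frown g]$.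
\item[(L2)] For a transitive set $T$, $L(T)$ is the least transitive model of ZF containing the ordinals and having $T$ as an element. It is absolute in the sense of (L1), and every element of $L(T)$ is definable in $L(T)$ from $T$, ordinals and finitely many elements of $T$.
\end{itemize}

\section{The smallest case: one set of Cohen reals}\label{sec:warmup}

Let $a$ be $\mathbb A$-generic over $L$, with \emph{rows} $a_i=a(i,\cdot)\in2^\omega$, and let $A=\{a_i:i<\omega\}$. By density the rows are pairwise distinct, and each $w\in2^{<\omega}$ is extended by infinitely many rows, since any condition can be extended by writing $w$ into an unused row of large index. In this section we consider statements that are evaluated in $L[a]$ and have only $A$, one row and ordinals as parameters.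

For a permutation $\sigma$ of $\omega$ with finite support and a partial function $q$ on $\omega\times\omega$, let $\sigma q$ be given by $(\sigma q)(\sigma(i),v)=q(i,v)$: row $i$ of $q$ becomes row $\sigma(i)$. This is an automorphism of $\mathbb A$ in $L$. By (F2), $\sigma a$ is generic and $L[\sigma a]=L[a]$, and $\sigma a$ has the same set of rows as $a$.

\begin{proposition}\label{prop:warmup}
If $L[a]\models\varphi(a_0,A,\vec\alpha)$, then there is $K<\omega$ such that $L[a]\models\varphi(a_i,A,\vec\alpha)$ for every $i$ with $a_i{\restriction}K=a_0{\restriction}K$.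
\end{proposition}

\begin{proof}
Let $q\subseteq a$ force $\varphi(\dot a_0,\dot A,\vec\alpha)$, and let $d=q{\restriction}(\{0\}\times\omega)$ be its row $0$.

First, $d$ already forces $\varphi(\dot a_0,\dot A,\vec\alpha)$. Otherwise some $q'\le d$ forces the negation. Let $\sigma$ fix $0$ and move the other nonempty rows of $q$ to rows that are empty in $q'$. Then $\sigma q$ and $q'$ are compatible: row $0$ of $\sigma q$ is $d\subseteq q'$, and the two conditions share no other row. Take a generic $a'\supseteq\sigma q\cup q'$. Then $\sigma^{-1}a'\supseteq q$ is generic and has the same extension, the same row $0$ and the same set of rows as $a'$. So $\varphi(a'_0,\{a'_i:i<\omega\},\vec\alpha)$ is true in $L[a']$ because of $q$, and false because of $q'$.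

Now let $K$ be such that $\operatorname{dom}d\subseteq\{0\}\times K$, suppose $a_i{\restriction}K=a_0{\restriction}K$, and let $\sigma$ be the transposition of $0$ and $i$. Then $\sigma a\supseteq d$, its row $0$ is $a_i$, and its set of rows is $A$. Hence $\varphi(a_i,A,\vec\alpha)$ holds in $L[\sigma a]=L[a]$.
\end{proof}

The same proof works for any row in place of $a_0$. Two consequences are the prototypes of (a) and (b). If $f:A\to\mathrm{Ord}$ is definable from $A$ and ordinals, apply the proposition to ``$f(a_0)=\xi$'': $f$ takes the value $\xi$ on infinitely many rows, so it is not injective. If $Z\subseteq A$ is definable from $A$ and ordinals, apply it to ``$a_j\in Z$'': $Z$ is relatively open in $A$, so $Z$ is recovered from $A$ and the set $\{w\in2^{<\omega}:\text{every } c\in A\text{ extending } w\text{ is in }Z\}$, which is in effect a real.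

Three things are missing. The sets of the final model are defined from further parameters, among them elements of $A$; a singleton $\{a_0\}$ is not open, so finitely many exceptions must be allowed and then chosen canonically. We need tuples from $A$ in place of single elements. And $\mathbb A$ is countable, so $\kappa_1$ stays uncountable by (F4); by the discussion after Proposition~\ref{prop:hartogs}, collapses have to be added.

\section{The model}\label{sec:model}

Let $\mathbb C=\prod_{i\ge1}\mathrm{Fn}(\omega,\kappa_i)$ be the finite support product, and let $\mathbb C_{\le n}=\prod_{1\le i\le n}\mathrm{Fn}(\omega,\kappa_i)$, viewed as a subset of $\mathbb C$. Through the $<_L$-least bijection of $\mathbb C$ with an ordinal, subsets of $\mathbb C$ are regarded as sets of ordinals. A generic $H$ for $\mathbb C$ is a sequence $(H_i)_{i\ge1}$ of functions $H_i:\omega\to\kappa_i$, each onto by density, and $H{\restriction}n$ denotes $(H_1,\dots,H_n)$ or, equivalently, the filter $H\cap\mathbb C_{\le n}$. For a sequence $b=(b_i)_{i<\omega}$ we write $b_{<k}=(b_0,\dots,b_{k-1})$.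

Fix $(G,a)$ that is $\mathbb C\times\mathbb A$-generic over $L$, with rows $a_i$. For $n\ge1$ and $k<\omega$ put
\[
M_{n,k}=L[G{\restriction}n][a_{<k}],\qquad \mathbb R^*=\bigcup_{n,k}\mathcal P(\omega)\cap M_{n,k},\qquad A=\{a_i:i<\omega\},\qquad A_{<k}=\{a_i:i<k\}.
\]
The models $M_{n,k}$ are the \emph{stages}. They increase with $n$ and $k$. A set is \emph{bounded} if it belongs to some stage; finitely many bounded sets belong to a common stage. The set $T=\mathbb R^*\cup\{\mathbb R^*,A\}$ is transitive, because $\omega\subseteq\mathbb R^*$ and $A\subseteq\mathbb R^*$, and we let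
\[
N=L(\mathbb R^*,A)=L(T),
\]
a model of ZF.

\begin{lemma}\label{lem:stages}
Let $n\ge1$ and $k<\omega$.
\begin{itemize}
\item[(M1)] $\kappa_{n+1}$ and $\kappa_{n+2}$ are regular cardinals in $M_{n,k}$, and $M_{n,k}\models|\mathcal P(\kappa_n)|\le\kappa_{n+1}$.
\item[(M2)] $M_{n,k}=L[p_{n,k}]$ for a real $p_{n,k}\in\mathbb R^*$. Hence $M_{n,k}\subseteq N$, every bounded set is in $N$, and every $\kappa_i$ with $i<\omega$ is countable in $N$.
\end{itemize}
\end{lemma}

\begin{proof}
(M1) By (F3), $M_{n,k}=L[g]$ with $g$ generic for $P=\mathbb C_{\le n}\times\mathbb A_k$, which has size $\kappa_n$ in $L$. So $P$ has no antichain of size $\kappa_{n+1}$ in $L$, and (F4) gives the first claim. Every $x\subseteq\kappa_n$ in $L[g]$ has the form $\{\xi:\exists q\in g\ (\xi,q)\in Y\}$ with $Y\subseteq\kappa_n\times P$ in $L$: take $Y=\{(\xi,q):q\Vdash\xi\in\dot x\}$. By GCH in $L$ there are $\kappa_{n+1}$ such $Y$.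

(M2) Since $G_i$ is onto the ordinal $\kappa_i$, it is the rank function of the well-founded relation $\{(s,s'):G_i(s)<G_i(s')\}$ on $\omega$. Let $p_{n,k}\in M_{n,k}$ be a real coding these relations for $1\le i\le n$ together with $a_0,\dots,a_{k-1}$. Then $G{\restriction}n$ and $a_{<k}$ belong to $L[p_{n,k}]$, so $L[p_{n,k}]=M_{n,k}$. As $p_{n,k}\in N$, (L1) gives $L[p_{n,k}]\subseteq N$. Finally $G_i\in M_{i,0}\subseteq N$.
\end{proof}

In Section~\ref{sec:warmup} the ground model was $L$ and all of $A$ was generic over it. The next definition isolates the parameters $y$ for which $L[y]$ can take over the role of the ground model: $L[y]$ knows finitely many elements of $A$ completely, and nothing about the others.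

\begin{definition}\label{def:good}
A \emph{parameter} is a finite sequence of bounded sets of ordinals; a single real $p$ is identified with the sequence $(p)$. A pair $(y,F)$ is \emph{good} if $y$ is a parameter, $F\subseteq A$ is finite, $F\subseteq L[y]$, and every tuple $\bar u\in(A\setminus F)^{[t]}$, $t<\omega$, is Cohen over $L[y]$. The pairs $(p_{n,k},A_{<k})$ are called \emph{standard}. An element of $N$ is \emph{defined from $(y,F)$} if it is definable in $N$ from $y$, $F$, $A$, $\mathbb R^*$ and ordinals.
\end{definition}

By (L1), every element of $L[y]$ is defined from $(y,F)$: it is the $\xi$-th element of $<_y$ for some $\xi$. So elements of $L[y]$, in particular elements of $F$, may be used freely in such definitions.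

\begin{lemma}\label{lem:good}
\begin{itemize}
\item[(G1)] Standard pairs are good, and every element of $N$ is defined from a standard pair.
\item[(G2)] If $(y,F)$ is good and $\bar u\in(A\setminus F)^{[t]}$, then $(y^\frown\bar u,F\cup\operatorname{ran}\bar u)$ is good.
\item[(G3)] For every $d\in\mathbb A_t$ and finite $F\subseteq A$ there is $\bar u\in(A\setminus F)^{[t]}$ with $d\subseteq\bar u$.
\end{itemize}
\end{lemma}

\begin{proof}
(G1) A tuple in $(A\setminus A_{<k})^{[t]}$ has the form $(a_{i_0},\dots,a_{i_{t-1}})$ with distinct indices $i_s\ge k$. By (F3) these rows are generic over $M_{n,k}=L[p_{n,k}]$ for $\mathrm{Fn}(\{i_0,\dots,i_{t-1}\}\times\omega,2)$, which is isomorphic to $\mathbb A_t$ by renumbering the rows. By (L2), an element of $N$ is definable from $\mathbb R^*$, $A$, ordinals and finitely many elements of $\mathbb R^*$; these lie in one model $L[p_{n,k}]$.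

(G2) If $\bar u'\in(A\setminus(F\cup\operatorname{ran}\bar u))^{[s]}$, then $\bar u^\frown\bar u'$ is Cohen over $L[y]$, so $\bar u'$ is Cohen over $L[y][\bar u]$ by (F3).

(G3) Let $F\subseteq A_{<k}$. The conditions of $\mathbb A$ in which the rows of $d$ are written into $t$ distinct rows of index $\ge k$ form a dense set in $L$, and the rows of $a$ are pairwise distinct.
\end{proof}

Since $F$ in (G3) is arbitrary, the tuple $\bar u$ can be chosen to avoid any given finite subset of $A$.

\section{Truth in $N$ is decided in $L[y]$}\label{sec:truth}

We want a version of Proposition~\ref{prop:warmup} for statements with a parameter $y$. When $y=p_{n,k}$, the rest of $(G,a)$ is generic over $L[y]$ and the symmetry argument can be repeated. But Section~\ref{sec:dich} needs parameters that are not initial parts of $(G,a)$, and then it is not evident how $N$ sits over $L[y]$. The absorption lemma below answers this: over $L[y]$, the model $N$ arises from the \emph{same} forcing $\mathbb C\times\mathbb A$ by the \emph{same} recipe. The proof has two ingredients. A stage containing $y$ is a generic extension of the model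 generated by $y$ by a small poset, and a small poset times the next collapse cannot be distinguished from $\mathbb C_{\le n+1}$.

\begin{lemma}[Quotients]\label{lem:quot}
Let $g$ be $P$-generic over $L$ and let $W\models\mathrm{ZFC}$ be transitive with $L\subseteq W\subseteq L[g]$. There is $Q\in W$ with $g\subseteq Q\subseteq P$ such that $g$ is $Q$-generic over $W$ and $W[g]=L[g]$.
\end{lemma}

\begin{proof}
Let $\mathbb B=\mathrm{RO}(P)^L$, with $\eta$ and $\hat g$ as in (F5), and let $\mathbb D$ be given by (F6), so $W=L[\mathbb D\cap\hat g]$. A maximal antichain of $\mathbb D$ has supremum $1$ in $\mathbb D$, hence in $\mathbb B$; so every $\mathbb B$-generic ultrafilter meets $\mathbb D$ in a $\mathbb D$-generic one. Let $Q$ consist of the conditions that $W$ cannot exclude from $g$: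
\[
Q=\{q\in P:\eta(q)\cdot\delta\ne0\text{ for all }\delta\in\mathbb D\cap\hat g\}\in W.
\]
If $q\in g$ and $\delta\in\hat g$, then $\eta(q)\cdot\delta\in\hat g$; so $g\subseteq Q$, and $g$ is a filter on $Q$ in the inherited order.

Let $\Delta\in W$ be dense in $Q$, with $\mathbb D$-name $\dot\Delta\in L$, and suppose $g\cap\Delta=\emptyset$. Some $p\in g$ forces that the generic filter is disjoint from the value of $\dot\Delta$ under the trace on $\mathbb D$ of the induced ultrafilter. Since $p\in Q$, there is $q\le p$ in $\Delta$, and some $\delta\in\mathbb D\cap\hat g$ forces $q\in\dot\Delta$ in $\mathbb D$. Since $q\in Q$, there is a $\mathbb B$-generic ultrafilter $\hat g'$ containing $\eta(q)\cdot\delta$. Then $g'=\eta^{-1}[\hat g']$ contains $q$ and $p$, and $q$ belongs to the value of $\dot\Delta$ under $\mathbb D\cap\hat g'\ni\delta$. This contradicts the choice of $p$. So $g$ is $Q$-generic over $W$, and $L[g]\subseteq W[g]\subseteq L[g]$.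
\end{proof}

\begin{lemma}[Collapses; ZFC]\label{lem:collapse}
Let $\lambda>\omega$ be regular and let $Q$ be a poset of size $\lambda$ with $1\Vdash|\lambda|=\aleph_0$. Then $\mathrm{RO}(Q)\cong\mathrm{RO}(\lambda^{<\omega})$, where $\lambda^{<\omega}$ is ordered by reverse extension. So any two such posets have isomorphic completions.
\end{lemma}

\begin{proof}
Below each $q\in Q$ there is an antichain of size $\lambda$; otherwise, by (F4) applied to $Q$ below $q$, the regular uncountable cardinal $\lambda$ would not be collapsed below $q$. The generic filter $\dot g$ has size at most $\lambda$, so it is countable in the extension; let $\dot f$ be a name with $1\Vdash$ ``$\dot f$ maps $\omega$ onto $\dot g$''.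

Define $w_s\in Q$ for $s\in\lambda^{<\omega}$ by recursion, with $w_\emptyset=1$. Given $w_s$ with $|s|=n$, extend an antichain of size $\lambda$ below $w_s$ to a maximal one below $w_s$, and replace each member $r$ by a maximal antichain below $r$ of conditions deciding $\dot f(n)$. The result is a maximal antichain below $w_s$; it has size exactly $\lambda$, as $|Q|=\lambda$. Enumerate it without repetition as $(w_{s^\frown\xi})_{\xi<\lambda}$. Then $s\subseteq s'$ implies $w_{s'}\le w_s$; incomparable $s,s'$ give incompatible $w_s,w_{s'}$; and by induction each level $\{w_s:|s|=n\}$ is a maximal antichain of $Q$.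

By (F5) it remains to show that $s\mapsto\eta(w_s)$ has dense range in $\mathrm{RO}(Q)$. Let $q\in Q$. Since $q\Vdash q\in\dot g$, there are $q'\le q$ and $n$ with $q'\Vdash\dot f(n)=q$. Some $w_s$ with $|s|=n+1$ is compatible with $q'$. It decides $\dot f(n)$, so $w_s\Vdash\dot f(n)=q$, and thus $w_s\Vdash q\in\dot g$. Therefore every extension of $w_s$ is compatible with $q$. This gives $\eta(w_s)\le\eta(q)$: otherwise some $r$ has $\eta(r)\le\eta(w_s)-\eta(q)$, and a common extension of $r$ and $w_s$ is incompatible with $q$.
\end{proof}

\begin{lemma}[Absorption]\label{lem:absorb}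
Let $(y,F)$ be good. There are $(H,b)$, $\mathbb C\times\mathbb A$-generic over $L[y]$, and numbers $n\ge1$ and $t\le k$ such that $b=(b_i)_{i<\omega}$ enumerates $A\setminus F$ and
\[
L[y][H{\restriction}l][b_{<j}]=M_{l,\,k+j-t}\qquad\text{for all } l\ge n+1,\ j\ge t.
\]
In particular $\bigcup_{l,j}\mathcal P(\omega)\cap L[y][H{\restriction}l][b_{<j}]=\mathbb R^*$, and each model $L[y][H{\restriction}l][b_{<j}]$ is contained in a stage.
\end{lemma}

\begin{proof}
Choose $n\ge1$ and $k$ with $y\in M_{n,k}$ and $F\subseteq A_{<k}$. Let $\bar u$, of length $t$, enumerate $A_{<k}\setminus F$, and put $W=L[y][\bar u]\subseteq M_{n,k}$. We absorb over $W$ and not over $L[y]$ so that the reals in $\bar u$ survive as rows of the new generic.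

Write $M_{n,k}=L[g]$ with $g$ generic for $P=\mathbb C_{\le n}\times\mathbb A_k$, and let $Q\subseteq P$ be given by Lemma~\ref{lem:quot}, so $M_{n,k}=W[g]$. Let $\lambda=\kappa_{n+1}$. It is regular and uncountable in $M_{n,k}$ by (M1), hence in $W\subseteq M_{n,k}$. Since $G_{n+1}$ is $\mathrm{Fn}(\omega,\lambda)$-generic over $M_{n,k}=W[g]$, the product lemma shows that $g\times G_{n+1}$ is $Q\times\mathrm{Fn}(\omega,\lambda)$-generic over $W$, with $W[g\times G_{n+1}]=M_{n+1,k}$. In $W$, both $Q\times\mathrm{Fn}(\omega,\lambda)$ and $\mathbb C_{\le n+1}$ have size $\lambda$ (note $|Q|\le|P|\le\kappa_n$), and both collapse $\lambda$ to $\omega$ because they have $\mathrm{Fn}(\omega,\lambda)$ as a factor. By Lemma~\ref{lem:collapse} in $W$ and (F5), $M_{n+1,k}=W[H']$ for some $H'=(H'_1,\dots,H'_{n+1})$ that is $\mathbb C_{\le n+1}$-generic over $W$.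

Now goodness is used: $\bar u$ is Cohen over $L[y]$, so by (F3) the pair $(H',\bar u)$ is $\mathbb C_{\le n+1}\times\mathbb A_t$-generic over $L[y]$, and $L[y][H'][\bar u]=M_{n+1,k}$. The tail $\bigl((G_i)_{i\ge n+2},(a_i)_{i\ge k}\bigr)$ is generic over $M_{n+1,k}$ for the remaining factors of $\mathbb C\times\mathbb A$. Put
\[
H=(H'_1,\dots,H'_{n+1},G_{n+2},G_{n+3},\dots),\qquad b=\bar u^\frown(a_k,a_{k+1},\dots).
\]
Renumbering the rows $i\ge k$ as $i-k+t$ and applying (F3) once more, $(H,b)$ is $\mathbb C\times\mathbb A$-generic over $L[y]$. The sequence $b$ enumerates $A\setminus F$. For $l\ge n+1$ and $j\ge t$, the model $L[y][H{\restriction}l][b_{<j}]$ is $M_{n+1,k}$ extended by $G_{n+2},\dots,G_l$ and $a_k,\dots,a_{k+j-t-1}$, which is $M_{l,k+j-t}$. The last sentence of the lemma follows because both families of models increase with their indices.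
\end{proof}

The recipe that produces $\mathbb R^*$ and $A$ from $(H,b)$ is insensitive to finite permutations, and finite permutations make any two conditions compatible. So the empty condition decides what $N$ says about $y$ and $F$. Here the clause $F\subseteq L[y]$ of goodness enters: it makes $F$ available in $L[y]$ as a parameter.

\begin{lemma}[Truth]\label{lem:truth}
For each formula $\varphi$ there is a formula $\Phi$ such that for all good pairs $(y,F)$ and all ordinals $\vec\alpha$,
\[
N\models\varphi(y,F,A,\mathbb R^*,\vec\alpha)\iff L[y]\models\Phi(y,F,\vec\alpha).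
\]
\end{lemma}

\begin{proof}
For $(H,b)$ that is $\mathbb C\times\mathbb A$-generic over $L[y]$ put
\[
R(H,b)=\bigcup_{l,j}\mathcal P(\omega)\cap L[y][H{\restriction}l][b_{<j}],\qquad A(b)=F\cup\{b_i:i<\omega\},
\]
and let $\theta(H,b)$ be the statement, evaluated in $L[y][H,b]$, that $y\in L(R(H,b),A(b))$ and
\[
L(R(H,b),A(b))\models\varphi(y,F,A(b),R(H,b),\vec\alpha).
\]
By (L1) and (L2) this is a first-order statement about $H,b,y,F,\vec\alpha$ whose form depends only on $\varphi$. Let $\Phi(y,F,\vec\alpha)$ say that $1\Vdash_{\mathbb C\times\mathbb A}\theta(\dot H,\dot b)$; this is a formula by (F1).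

Let $\sigma$ and $\sigma_i$ $(i\ge1)$ be permutations of $\omega$ with finite support, all but finitely many $\sigma_i$ being the identity. They induce an automorphism $\pi\in L$ of $\mathbb C\times\mathbb A$, which replaces the $i$-th coordinate $q_i$ of a condition by $q_i\circ\sigma_i^{-1}$ and applies $\sigma$ to the rows of the $\mathbb A$-coordinate as in Section~\ref{sec:warmup}. Let $(H',b')$ be the image of a generic $(H,b)$. Then $H'_i=H_i\circ\sigma_i^{-1}$, so $L[y][H'{\restriction}l]=L[y][H{\restriction}l]$ for all $l$; and $b'_{<j}$ is a rearrangement of $b_{<j}$ once $j$ contains the support of $\sigma$. Since the models $L[y][H{\restriction}l][b_{<j}]$ increase with $j$, we get $R(H',b')=R(H,b)$ and $A(b')=A(b)$. With (F2) it follows that $\theta(H',b')$ holds if and only if $\theta(H,b)$ does. Hence $q\Vdash\theta$ implies $\pi q\Vdash\theta$.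

Given conditions $q,q'$, choose each $\sigma_i$ to move $\operatorname{dom}q_i$ off $\operatorname{dom}q'_i$, and $\sigma$ to move the nonempty rows of the $\mathbb A$-coordinate of $q$ off those of $q'$. Then $\pi q$ is compatible with $q'$. So if some $q$ forces $\theta$, no $q'$ forces $\neg\theta$, and $1\Vdash\theta$.

Now take $(H,b)$ from Lemma~\ref{lem:absorb}. Then $R(H,b)=\mathbb R^*$ and $A(b)=A$, so $L(R(H,b),A(b))=N$ by (L2), and $y\in N$ by (M2). Thus $\theta(H,b)$ is equivalent to $N\models\varphi(y,F,A,\mathbb R^*,\vec\alpha)$. If it holds, some condition forces $\theta$, so $1$ does; and if $1\Vdash\theta$, it holds.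
\end{proof}

That one formula $\Phi$ serves all good pairs is the point: it lets us transfer a statement from one good pair to another. The first such transfer is the general form of Proposition~\ref{prop:warmup}.

\begin{lemma}[Continuity]\label{lem:cont}
Let $(y,F)$ be good, $\bar u\in(A\setminus F)^{[t]}$, and $N\models\varphi(y,\bar u,F,A,\mathbb R^*,\vec\alpha)$. Then there is a finite $d\subseteq\bar u$ such that $N\models\varphi(y,\bar u',F,A,\mathbb R^*,\vec\alpha)$ for every $\bar u'\in(A\setminus F)^{[t]}$ with $d\subseteq\bar u'$.
\end{lemma}

\begin{proof}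
From $y^\frown\bar u'$, $F\cup\operatorname{ran}\bar u'$ and $t$ one recovers $y$, $\bar u'$ and $F=(F\cup\operatorname{ran}\bar u')\setminus\operatorname{ran}\bar u'$. So $\varphi$ can be rewritten as a statement about the pair $(y^\frown\bar u',F\cup\operatorname{ran}\bar u')$, which is good by (G2). Lemma~\ref{lem:truth} gives a formula $\Phi$ such that for all $\bar u'\in(A\setminus F)^{[t]}$,
\[
N\models\varphi(y,\bar u',F,A,\mathbb R^*,\vec\alpha)\iff L[y][\bar u']\models\Phi(y^\frown\bar u',F\cup\operatorname{ran}\bar u',t,\vec\alpha).
\]
The right side holds for $\bar u'=\bar u$, and $\bar u$ is Cohen over $L[y]$, so it is forced over $L[y]$ by some $d\subseteq\bar u$ in $\mathbb A_t$. Every $\bar u'\in(A\setminus F)^{[t]}$ is Cohen over $L[y]$, so the right side holds whenever $d\subseteq\bar u'$.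
\end{proof}

\begin{proposition}\label{prop:reals}
$\mathcal P(\omega)^N=\mathbb R^*$.
\end{proposition}

\begin{proof}
We have $\mathbb R^*\subseteq N$. Let $x\in\mathcal P(\omega)^N$ be defined from a standard pair $(p,F_0)$, $p=p_{n,k}$. Lemma~\ref{lem:truth}, applied to ``$v\in x$'' with $v<\omega$ among the ordinal parameters, gives $\Phi$ with $x=\{v<\omega:L[p]\models\Phi(p,F_0,v,\vec\alpha)\}$. So $x\in L[p]=M_{n,k}$.
\end{proof}

\section{The cardinal $\mathfrak m$}\label{sec:X}

From now on cardinalities are computed in $N$. Let
\[
X=A^{<\omega}\times\omega,\qquad \mathfrak m=|X|,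
\]
and fix a bijection $\langle\cdot,\cdot,\cdot\rangle:\omega^3\to\omega$ in $L$. Elements of $A^n$ are written $\bar c=(c_0,\dots,c_{n-1})$.

\begin{lemma}\label{lem:arith}
In $N$, $\aleph_0\le\mathfrak m\le2^{\aleph_0}$ and $\mathfrak m^2=\mathfrak m$.
\end{lemma}

\begin{proof}
The map $j\mapsto(\emptyset,j)$ injects $\omega$ into $X$. Sending $(\bar c,j)$, $\bar c\in A^n$, to $\{\langle0,n,j\rangle\}\cup\{\langle i+1,v,0\rangle:i<n,\ v\in c_i\}$ injects $X$ into $\mathcal P(\omega)$. Sending $((\bar c,j),(\bar c',j'))$ to $(\bar c^\frown\bar c',\langle|\bar c|,j,j'\rangle)$ injects $X\times X$ into $X$, and $\mathfrak m\le\mathfrak m^2$; apply Cantor--Bernstein.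
\end{proof}

To apply continuity to an element of $A^n$, which may have repeated entries and entries in $F$, we separate its free part. Given a finite $F\subseteq A$ and $\bar c\in A^n$, let $\bar u\in(A\setminus F)^{[t]}$ list the distinct entries of $\bar c$ outside $F$ in order of first occurrence; call $\bar u$ the \emph{$F$-free part} of $\bar c$. For a $t$-tuple $\bar u'$ of reals let $\bar c[\bar u']$ be the $n$-tuple whose $i$-th entry is $c_i$ if $c_i\in F$, and $u'_s$ if $c_i=u_s$. Then $\bar c[\bar u]=\bar c$, and the map $\bar u'\mapsto\bar c[\bar u']$ is injective and definable from elements of $F$ and natural numbers.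

\begin{lemma}\label{lem:ordseq}
Let $f\in N$ be a function from an ordinal into $X$, defined from a good pair $(y,F)$. Then $\operatorname{ran}f\subseteq F^{<\omega}\times\omega$.
\end{lemma}

\begin{proof}
Suppose $f(\xi)=(\bar c,j)$ and the $F$-free part $\bar u$ of $\bar c$ has length $t\ge1$. Apply Lemma~\ref{lem:cont} to ``$f(\xi)=(\bar c[\bar u],j)$'' to get $d\subseteq\bar u$. By (G3) there is $\bar u'\in(A\setminus F)^{[t]}$ with $d\subseteq\bar u'$ and $\bar u'\ne\bar u$. Then $f(\xi)=(\bar c[\bar u'],j)\ne(\bar c,j)$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:notwo}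
In $N$, $\mathfrak m$ is not well-orderable, and $\aleph(\mathfrak m)=\omega_1$.
\end{proposition}

\begin{proof}
By (G1) and Lemma~\ref{lem:ordseq}, every function in $N$ from an ordinal into $X$ has range contained in a set $F^{<\omega}\times\omega$ with $F\subseteq A$ finite. Such a set is not all of $X$, since $A$ is infinite; so $X$ is not the range of a function on an ordinal. Such a set is also countable, so $\omega_1$ does not inject into $X$, while every countable ordinal does by Lemma~\ref{lem:arith}.
\end{proof}

\begin{remark}\label{rem:A}
The set $A$ itself is not a counterexample. By Lemma~\ref{lem:ordseq}, applied through $c\mapsto((c),0)$, every function $\omega\to A$ in $N$ has finite range. So $\omega$ injects neither into $A$ nor into $A$ with one point added, and $|A|\ne|A|+1$, because a bijection would make the orbit of the new point an injective sequence. On the other hand $v\mapsto\{c\in A:c(v)=1\}$ injects $\omega$ into $\mathcal P(A)$ by (G3), and $|A|+1\le2^{|A|}$ through singletons and $\emptyset$. Hence $|A|<|A|+1<2^{|A|}$, and $\mathrm{CH}(|A|)$ fails. Passing to $A^{<\omega}\times\omega$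 closes $|A|$ under sums and products.
\end{remark}

\section{The power set of $X$ has size $2^{\aleph_0}$}\label{sec:power}

We code each $Z\subseteq X$ in $N$ by a real, uniformly. As in Section~\ref{sec:warmup}, the idea is that $Z$ is open; the basic neighborhoods must now respect a finite set of exceptional points and the repetitions among the entries.

\begin{definition}\label{def:box}
For finite $F\subseteq A$, $\bar c\in A^n$ and $K<\omega$, the \emph{box} $B_{F,K}(\bar c)$ is the set of $\bar c'\in A^n$ such that for all $i,i'<n$:
\begin{itemize}
\item[(B1)] $c'_i{\restriction}K=c_i{\restriction}K$;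
\item[(B2)] if $c_i\in F$, then $c'_i=c_i$;
\item[(B3)] if $c_i=c_{i'}$, then $c'_i=c'_{i'}$.
\end{itemize}
A finite set $F\subseteq A$ \emph{supports} $Z\subseteq X$ if for every $(\bar c,j)\in Z$ there is $K$ with $B_{F,K}(\bar c)\times\{j\}\subseteq Z$.
\end{definition}

Two properties are read off the definition. The box shrinks when $F$ grows, so \emph{every finite $F'\subseteq A$ containing a support of $Z$ is a support of $Z$}. And $B_{F,K}(\bar c)$ depends on $F$ only through $F\cap\operatorname{ran}\bar c$.

\begin{example}\label{ex:supp}
Regard subsets of $A^n$ as subsets of $X$ through $\bar c\mapsto(\bar c,0)$. For $n=1$, the box around $c$ is $\{c\}$ if $c\in F$ and a basic neighborhood of $c$ in $A$ otherwise. So $F$ supports $Z\subseteq A$ exactly when $F$ contains all points of $Z$ that are not interior to $Z$ in $A$. For $n=2$, the diagonal $\{(c,c):c\in A\}$ is supported by $\emptyset$ because of (B3). For $f\in A$, the set $Z=\{(f,c):c\in A\}$ is supported by $\{f\}$ because of (B2), and every support $F$ of $Z$ contains $f$: otherwise, for $c\ne f$, each box $B_{F,K}((f,c))$ contains a pair $(f',c)$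 with $f'\ne f$, by (G3).
\end{example}

Continuity shows that the finite set $F_0$ in a definition of $Z$ is a support. This does not yet give an injection in $N$: $F_0$ depends on the definition, and $N$ cannot choose a definition for each $Z$. We need a support that is definable from $Z$ alone. Part (b) of the next lemma provides it, by showing that elements of a support outside $F_0$ are superfluous.

\begin{lemma}\label{lem:supp}
Let $Z\subseteq X$ be defined from a good pair $(y,F_0)$.
\begin{itemize}
\item[(a)] $F_0$ supports $Z$.
\item[(b)] If $F$ supports $Z$, then so does $F\cap F_0$.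
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $(\bar c,j)\in Z$, and let $\bar u$, of length $t$, be the $F_0$-free part of $\bar c$. Lemma~\ref{lem:cont}, applied to ``$(\bar c[\bar u],j)\in Z$'', gives $d\subseteq\bar u$. Choose $K$ so large that $\operatorname{dom}d\subseteq t\times K$ and any two distinct elements of $F_0\cup\operatorname{ran}\bar c$ differ below $K$. Let $\bar c'\in B_{F_0,K}(\bar c)$. Define $u'_s=c'_i$ for any $i$ with $c_i=u_s$; this is well defined by (B3), and $\bar c'=\bar c[\bar u']$ by (B2). By (B1), $u'_s{\restriction}K=u_s{\restriction}K$ for all $s$. Hence $d\subseteq\bar u'$, and by the choice of $K$ the reals $u'_s$ are pairwise distinct and not in $F_0$. So $\bar u'\in(A\setminus F_0)^{[t]}$, and $(\bar c',j)\in Z$.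

(b) Let $D=F\cap F_0\in L[y]$, and let $\bar u\in(A\setminus F_0)^{[t]}$ enumerate $F\setminus F_0$. Lemma~\ref{lem:cont}, applied to ``$D\cup\operatorname{ran}\bar u$ supports $Z$'', gives $d\subseteq\bar u$ such that $D\cup\operatorname{ran}\bar u'$ supports $Z$ whenever $\bar u'\in(A\setminus F_0)^{[t]}$ and $d\subseteq\bar u'$. Let $(\bar c,j)\in Z$. By (G3) choose such a $\bar u'$ with $\operatorname{ran}\bar u'\cap\operatorname{ran}\bar c=\emptyset$, and then $K$ with $B_{D\cup\operatorname{ran}\bar u',K}(\bar c)\times\{j\}\subseteq Z$. Since $(D\cup\operatorname{ran}\bar u')\cap\operatorname{ran}\bar c=D\cap\operatorname{ran}\bar c$, this box is $B_{D,K}(\bar c)$.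
\end{proof}

\begin{proposition}\label{prop:power}
In $N$, $2^{\mathfrak m}=2^{\aleph_0}$.
\end{proposition}

\begin{proof}
From $\aleph_0\le\mathfrak m$ we get $2^{\aleph_0}\le2^{\mathfrak m}$. For the converse let $Z\subseteq X$ be in $N$, defined from a good pair $(y,F_0)$ by (G1). By Lemma~\ref{lem:supp}(a), a subset of $F_0$ of least size among those supporting $Z$ exists, and it is an inclusion-minimal support. By (b), every inclusion-minimal support $F$ equals $F\cap F_0$. So the union $F_Z$ of all inclusion-minimal supports of $Z$ is a subset of $F_0$, hence finite; it contains a support, hence is one; and its definition mentions only $Z$ and $A$.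

Write $F_Z=\{f_1<\dots<f_t\}$ in the lexicographic order of $2^\omega$. A \emph{code} is a tuple $\gamma=(n,j,K,w,\rho,\sim)$ with $n,j,K<\omega$, $w\in(2^K)^n$, $\rho$ a partial function from $n$ to $\{1,\dots,t\}$, and $\sim$ an equivalence relation on $n$. It describes the set $X_\gamma$ of all $(\bar c,j)$ with $\bar c\in A^n$ such that $c_i{\restriction}K=w_i$ for $i<n$, $c_i=f_{\rho(i)}$ for $i\in\operatorname{dom}\rho$, and $c_i=c_{i'}$ whenever $i\sim i'$. Every set $B_{F_Z,K}(\bar c)\times\{j\}$ is of the form $X_\gamma$: take $w_i=c_i{\restriction}K$, $\rho(i)=s$ if $c_i=f_s$, and $i\sim i'$ if $c_i=c_{i'}$. Let $\Gamma_Z$ be the set of codes $\gamma$ with $X_\gamma\subseteq Z$. As $F_Z$ supports $Z$ and $\bar c\in B_{F_Z,K}(\bar c)$,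
\[
Z=\bigcup_{\gamma\in\Gamma_Z}X_\gamma .
\]
Since $X_\gamma$ is determined by $\gamma$, $F_Z$ and $A$, the map $Z\mapsto((f_1,\dots,f_t),\Gamma_Z)$ is injective. It is definable in $N$ from $A$, and takes values in $A^{<\omega}\times\mathcal P(V_\omega)$, codes being hereditarily finite sets. Each factor injects into $\mathcal P(\omega)$, the first by Lemma~\ref{lem:arith} and the second because $V_\omega$ is countable, and a pair of reals is coded by one real on the even and odd numbers. So $2^{\mathfrak m}\le2^{\aleph_0}$.
\end{proof}

\section{A dichotomy for sets of reals}\label{sec:dich}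

\begin{theorem}\label{thm:dich}
In $N$, if $S\subseteq\mathcal P(\omega)$, then $|S|\le\mathfrak m$ or $|S|=2^{\aleph_0}$.
\end{theorem}

Fix such an $S$, defined from a standard pair $(p,F_0)$ with $p=p_{n,k}$ and $F_0=A_{<k}$. For finite $F\subseteq A$ let $L[p][F]$ be $L[p^\frown\bar f\,]$, where $\bar f$ is the increasing enumeration of $F$. The model does not depend on the enumeration; the increasing one fixes a canonical well-order of it. The dividing line is the set
\[
\mathbb R_p=\bigcup\{\mathcal P(\omega)\cap L[p][F]:F\subseteq A\text{ finite}\}\in N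
\]
of reals constructible from $p$ and finitely many elements of $A$. We show that $|\mathbb R_p|\le\mathfrak m$, and that $S$ has size $2^{\aleph_0}$ as soon as it has an element outside $\mathbb R_p$.

\subsection*{Reals constructible from $p$ and elements of $A$}
A real $x\in\mathbb R_p$ is determined by a finite $F$ with $x\in L[p][F]$ and by its position in the canonical well-order of $L[p][F]$. As in Section~\ref{sec:power}, $F$ must be chosen canonically. Mutual genericity does this.

\begin{lemma}\label{lem:mutual}
Let $g\times g'$ be $P\times P'$-generic over $W\models\mathrm{ZFC}$. Every real in $W[g]\cap W[g']$ is in $W$.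
\end{lemma}

\begin{proof}
Let $x=\sigma^g=\sigma'^{g'}$ for a $P$-name $\sigma$ and a $P'$-name $\sigma'$, and let $(q,q')\in g\times g'$ force $\sigma=\sigma'\subseteq\omega$. Suppose $q_1,q_2\le q$ decide ``$v\in\sigma$'' oppositely, and let $q''\le q'$ decide ``$v\in\sigma'$''. Then one of $(q_1,q'')$, $(q_2,q'')$ forces $\sigma\ne\sigma'$, although both extend $(q,q')$. So $q$ decides ``$v\in\sigma$'' for every $v$, and $x=\{v:q\Vdash v\in\sigma\}\in W$.
\end{proof}

\begin{proposition}\label{prop:small}
In $N$, $|\mathbb R_p|\le\mathfrak m$.
\end{proposition}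

\begin{proof}
As $F_0\subseteq L[p]$, we have $L[p][F]=L[p][F\setminus F_0]$, so only finite sets $F\subseteq A\setminus F_0$ need be considered. Let $F,F'$ be two such sets. The enumerations of $F\cap F'$, $F\setminus F'$ and $F'\setminus F$ concatenate to a tuple that is Cohen over $L[p]$, so by (F3) the last two form a product generic over $W=L[p][F\cap F']$, and they generate $L[p][F]$ and $L[p][F']$ over $W$. By Lemma~\ref{lem:mutual}, every real in $L[p][F]\cap L[p][F']$ is in $L[p][F\cap F']$.

Let $x\in\mathbb R_p$, and let $F\subseteq A\setminus F_0$ have least size with $x\in L[p][F]$. If also $x\in L[p][F']$, then $x\in L[p][F\cap F']$, so $|F\cap F'|\ge|F|$ and $F\subseteq F'$. Thus $F$ is unique; call it $F_x$. Let $\xi_x$ be the position of $x$ in the canonical well-order of the reals of $L[p][F_x]$. Choose $k'\ge k$ with $F_x\subseteq A_{<k'}$. By (L1) this well-order belongs to $M_{n,k'}$, where by (M1) it orders a set of size at most $\kappa_{n+1}$ and $\kappa_{n+2}$ is a cardinal. So $\xi_x<\kappa_{n+2}$, a bound that does not depend on $x$. By (M2) fix one injection $\iota:\kappa_{n+2}\to\omega$ in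 $N$. Sending $x$ to the pair consisting of the increasing enumeration of $F_x$ and $\iota(\xi_x)$ is an injection $\mathbb R_p\to X$, definable in $N$ from $p$, $F_0$, $A$ and $\iota$.
\end{proof}

\subsection*{A real outside $\mathbb R_p$ yields $2^{\aleph_0}$ elements of $S$}
A real $x_0\in S\setminus\mathbb R_p$ is the value $\tau^{h_0}$ of a name, where $h_0$ is generic for some $\mathbb C_{\le r}$ over a model $L[y']$ that does not contain $x_0$. We would like to build a binary tree of conditions whose branches give generics $h$ with pairwise distinct values $\tau^h$, all in $S$. The truth lemma converts ``$\tau^{h_0}\in S$'' into a statement forced by a condition $e\in h_0$. But it converts back only for those $h\ni e$ for which the pair with parameter $y'^\frown h$ is good, and genericity of $h$ alone does not ensure this.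

\begin{example}\label{ex:needgood}
Let $E=\mathbb C_{\le1}=\mathrm{Fn}(\omega,\kappa_1)$, let $\beta:2\times\kappa_1\to\kappa_1$ be a bijection in $L$, and for $h:\omega\to\kappa_1$ let $\tau^h(v)$ be the first coordinate of $\beta^{-1}(h(v))$. Then $\tau^{G_1}\in\mathbb R^*\setminus A$, since each $a_i$ is Cohen over $L[G_1]$. Yet every $e\in E$ extends to a bounded $h$, $E$-generic over $L$, with $\tau^h\in A$. To see this, write $e(v)=\beta(\varepsilon(v),\gamma(v))$ for $v\in\operatorname{dom}e$, take $a_i\supseteq\varepsilon$ by (G3), and let $G'$ be $G_1$ changed to agree with $\gamma$ on $\operatorname{dom}e$. Then $G'$ is the image of $G_1$ under the automorphism that transposes the values $G_1(v)$ and $\gamma(v)$ at each $v\in\operatorname{dom}e$, so $(a_i,G')$ is $\mathrm{Fn}(\omega,2)\times E$-generic over $L$. Since $\beta$ identifies $E$ with the dense set of pairs with equal domains in this product, $h(v)=\beta(a_i(v),G'(v))$ is $E$-generic; and $e\subseteq h$, $\tau^h=a_i$.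
\end{example}

So the tree must be built in such a way that the tuples from $A$ stay Cohen over $L[y'][h]$ for \emph{every} branch $h$. The branches are indexed by all reals of $N$, elements of $A$ among them, so a branch may well carry information about $A$ over a model containing the tree; what we need is only that it carries none over the smaller model $L[y']$. The device is the following. Let $O$ be a dense open subset of a product $E\times\mathbb A_t$, let $e_0,e_1\in E$ and $d\in\mathbb A_t$. Extend $(e_0,d)$ to $(e_0',d')\in O$, and then $(e_1,d')$ to $(e_1',d'')\in O$. Since $O$ is open, both $(e_0',d'')$ and $(e_1',d'')$ are in $O$: one Cohen condition $d''$ serves both nodes. Doing this on each level of the tree produces conditions $d^*$ that do not depend on the branch. They form a dense set in a model $U$ over which the tuples from $A$ are still Cohen, and that is enough.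

\begin{proposition}\label{prop:large}
If $S\not\subseteq\mathbb R_p$, then $2^{\aleph_0}\le|S|$ in $N$.
\end{proposition}

\begin{proof}
Let $x_0\in S\setminus\mathbb R_p$. By Proposition~\ref{prop:reals}, $x_0\in\mathbb R^*$.

\emph{Step 1: a condition that forces membership in $S$.} Let $(H,b)$ be given by Lemma~\ref{lem:absorb} for $(p,F_0)$, and take $r\ge1$ and $j$ with $x_0\in L[p][H{\restriction}r][b_{<j}]$. Put
\[
y'=p^\frown b_{<j},\qquad F'=F_0\cup\{b_i:i<j\},\qquad E=\mathbb C_{\le r},\qquad h_0=H{\restriction}r .
\]
Then $F'\subseteq L[y']$ and $A\setminus F'=\{b_i:i\ge j\}$. Since $(H,b)$ is generic over $L[p]$, the product lemma gives, for every $l\ge1$: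
\begin{equation}\label{eq:cohen}
\text{every tuple in }(A\setminus F')^{[t]}\text{ is Cohen over }L[y'][H{\restriction}l].
\end{equation}
As $h_0$ is bounded by Lemma~\ref{lem:absorb}, the pair $(y'^\frown h_0,F')$ is good by \eqref{eq:cohen} with $l=r$. Also by (F3), $h_0$ is $E$-generic over $L[y']$, so $x_0=\tau^{h_0}$ for an $E$-name $\tau\in L[y']$. And $x_0\notin L[y']=L[p][\{b_i:i<j\}]$, because $x_0\notin\mathbb R_p$.

The statement ``$\tau^h\in S$'' is a statement in $N$ about $y'^\frown h$, $A$, $\mathbb R^*$ and ordinals $\vec\alpha$: from $y'^\frown h$ one reads off $h$, $y'$ and $p$, and $\tau$ and $F_0$ are given by their positions in $<_{y'}$. Let $\Phi$ be the formula assigned to it by Lemma~\ref{lem:truth}. Then $L[y'][h_0]\models\Phi(y'^\frown h_0,F',\vec\alpha)$, so some $e\in h_0$ forces over $L[y']$ that $\Phi(y'^\frown\dot h,F',\vec\alpha)$ holds, $\tau\subseteq\omega$ and $\tau\notin L[y']$. By Lemma~\ref{lem:truth} again: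
\begin{equation}\label{eq:inS}
\text{if }h\ni e\text{ is $E$-generic over }L[y']\text{ and }(y'^\frown h,F')\text{ is good, then }\tau^h\in S.
\end{equation}

\emph{Step 2: a model in which the tree is built.} We need a model of ZFC inside $N$ that sees only countably many dense sets of $L[y']$ and knows nothing about $A\setminus F'$; a longer initial part of $H$ provides it. Choose $n'\ge r$ and $k'$ with $y'\in M_{n',k'}$, and let $U=L[y'][H{\restriction}(n'+2)]$. By Lemma~\ref{lem:absorb}, $U$ is contained in a stage, so $U\subseteq N$; by \eqref{eq:cohen}, the tuples in $(A\setminus F')^{[t]}$ are Cohen over $U$. Let $\mathcal D=\mathcal P(E\times\mathbb A)\cap L[y']$, and let $\mu$ be an ordinal in bijection with $\mathcal D$ in $L[y']$. The set $E\times\mathbb A$ injects into $\kappa_{n'}$ in $L$, so in $M_{n',k'}\supseteq L[y']$ the ordinal $\mu$ injects into $\mathcal P(\kappa_{n'})$. By (M1), $\mu<\kappa_{n'+2}$. Since $H_{n'+2}\in U$ maps $\omega$ onto $\kappa_{n'+2}$, the set $\mathcal D$ is countable in $U$. So $U$ contains an enumeration $(t_i,O_i,d_i)_{i<\omega}$ of all triples $(t,O,d)$ such that $t<\omega$,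 $O\in L[y']$ is a dense open subset of $E\times\mathbb A_t$, and $d\in\mathbb A_t$.

\emph{Step 3: the tree.} Working in $U$, where the forcing relation of $L[y']$ is definable, we construct $e_s\in E$ for $s\in2^{<\omega}$, $v_s<\omega$, and $d_i^*\in\mathbb A_{t_i}$ for $i<\omega$, with $e_\emptyset=e$ and
\begin{itemize}
\item[(T1)] $e_{s^\frown0},e_{s^\frown1}\le e_s$, $\ e_{s^\frown0}\Vdash v_s\notin\tau$ and $e_{s^\frown1}\Vdash v_s\in\tau$;
\item[(T2)] $d_i^*\supseteq d_i$, and $(e_s,d_i^*)\in O_i$ for all $s\in2^{i+1}$.
\end{itemize}
Suppose $e_s$ is given for $s\in2^i$. The condition $e_s$ leaves some ``$v\in\tau$'' undecided; otherwise it would force $\tau=\{v:e_s\Vdash v\in\tau\}\in L[y']$, contrary to $e_s\le e$. Let $v_s$ be such a $v$, and take $e'_{s^\frown0},e'_{s^\frown1}\le e_s$ forcing $v_s\notin\tau$ and $v_s\in\tau$. List $2^{i+1}$ as $s^1,\dots,s^J$ and put $d^0=d_i$. For $\nu=1,\dots,J$ in turn, use density of $O_i$ to choose $(e_{s^\nu},d^\nu)\in O_i$ below $(e'_{s^\nu},d^{\nu-1})$. Let $d_i^*=d^J$. Then (T1) holds, and (T2) holds because $(e_{s^\nu},d^J)\le(e_{s^\nu},d^\nu)$ and $O_i$ is open.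

\emph{Step 4: every branch gives a good pair.} Let $z\in2^\omega\cap N$ and $h_z=\{e'\in E:\exists l\ e_{z\restriction l}\le e'\}$. This is a filter containing $e$. It is bounded: $z\in\mathbb R^*$ by Proposition~\ref{prop:reals}, and $(e_s)_{s\in 2^{<\omega}}\in U$, so both lie in a common stage. Let $\bar u\in(A\setminus F')^{[t]}$. We claim that $h_z\times\{d\in\mathbb A_t:d\subseteq\bar u\}$ is $E\times\mathbb A_t$-generic over $L[y']$. Let $O\in L[y']$ be dense open in $E\times\mathbb A_t$. The set $\{d_i^*:(t_i,O_i)=(t,O)\}$ belongs to $U$, and it is dense in $\mathbb A_t$ because every $d\in\mathbb A_t$ is $d_i$ for some such $i$. As $\bar u$ is Cohen over $U$, there is $i$ with $(t_i,O_i)=(t,O)$ and $d_i^*\subseteq\bar u$. By (T2), $(e_{z\restriction(i+1)},d_i^*)\in O$, and this pair lies in the product filter. The claim follows. By (F3), $h_z$ is $E$-generic over $L[y']$ and $\bar u$ is Cohen over $L[y'][h_z]$. So $(y'^\frown h_z,F')$ is good, and \eqref{eq:inS} gives $\tau^{h_z}\in S$.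

\emph{Step 5: the injection.} If $z\ne z'$, let $s$ be their longest common initial segment. One of $h_z,h_{z'}$ contains $e_{s^\frown0}$ and the other $e_{s^\frown1}$, so by (T1) the reals $\tau^{h_z}$ and $\tau^{h_{z'}}$ differ at $v_s$. The map $z\mapsto\tau^{h_z}$ is definable in $N$ from $(e_s)_s$, $\tau$ and $E$, all of which are in $U\subseteq N$. It injects $2^\omega\cap N$ into $S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dich}]
If $S\subseteq\mathbb R_p$, then $|S|\le\mathfrak m$ by Proposition~\ref{prop:small}. Otherwise $2^{\aleph_0}\le|S|\le2^{\aleph_0}$ by Proposition~\ref{prop:large}, and Cantor--Bernstein applies.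
\end{proof}

The collapses were used three times: to absorb the quotient poset $Q$ in Lemma~\ref{lem:absorb}, to make the bound $\kappa_{n+2}$ countable in Proposition~\ref{prop:small}, and to make the dense sets of $L[y']$ countable in Step 2. Each time a collapse beyond the stage containing the parameter was needed, which is why $\mathbb C$ has infinitely many factors while each element of $\mathbb R^*$ depends on only finitely many.

\section{Proofs of the main theorems}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Work in $N$. By Lemma~\ref{lem:arith} and Propositions~\ref{prop:notwo} and~\ref{prop:power}, $\mathfrak m$ is infinite and not well-orderable, $\mathfrak m\le2^{\aleph_0}$, $\mathfrak m^2=\mathfrak m$ and $2^{\mathfrak m}=2^{\aleph_0}$. Let $\mathfrak m\le\mathfrak n\le2^{\mathfrak m}$. Then $\mathfrak n\le2^{\aleph_0}$, so $\mathfrak n=|S|$ for some $S\subseteq\mathcal P(\omega)$. By Theorem~\ref{thm:dich}, either $\mathfrak n\le\mathfrak m$, and then $\mathfrak n=\mathfrak m$ by Cantor--Bernstein, or $\mathfrak n=2^{\aleph_0}=2^{\mathfrak m}$. So $\mathrm{CH}(\mathfrak m)$ holds in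 $N$, a model of ZF obtained from the consistency of ZF alone.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(1) We have $\aleph_0\le\mathfrak m$, and $\mathfrak m\ne\aleph_0$ because $\mathfrak m$ is not well-orderable; $\mathfrak m<2^{\mathfrak m}=2^{\aleph_0}$ by Cantor's theorem and Proposition~\ref{prop:power}. So $\mathfrak m$ witnesses the failure of $\mathrm{CH}(\aleph_0)$. Let $2^{\mathfrak m'}=2^{\aleph_0}$ and $\mathrm{CH}(\mathfrak m')$. Then $\mathfrak m'<2^{\aleph_0}$, so $\mathfrak m'$ is the size of a set of reals and $\mathfrak m'\le\mathfrak m$ by Theorem~\ref{thm:dich}. Thus $\mathfrak m'\le\mathfrak m<2^{\mathfrak m}=2^{\mathfrak m'}$, and $\mathrm{CH}(\mathfrak m')$ gives $\mathfrak m=\mathfrak m'$.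

(2) Each $\kappa_i$, $i<\omega$, is countable in $N$ by (M2), so $\omega_1\ge\kappa_\omega$. If $\kappa_\omega$ were countable in $N$, a well-ordering of $\omega$ of type $\kappa_\omega$ would be coded by a real of $N$, which by Proposition~\ref{prop:reals} lies in some $M_{n,k}$; then $\kappa_\omega$ would be countable in $M_{n,k}$, where $\kappa_{n+1}$ is uncountable by (M1). So $\omega_1=\kappa_\omega=\aleph_\omega^L$. Proposition~\ref{prop:notwo} gives $\aleph(\mathfrak m)=\omega_1$. If $\omega_1\le2^{\mathfrak m}=2^{\aleph_0}$, then by Theorem~\ref{thm:dich} either $\omega_1\le\mathfrak m$, contradicting $\aleph(\mathfrak m)=\omega_1$, or $\omega_1=2^{\mathfrak m}$, which would make $2^{\mathfrak m}$ and hence $\mathfrak m$ well-orderable. So $\aleph(2^{\mathfrak m})\le\omega_1$, and $\aleph(2^{\mathfrak m})\ge\aleph(\mathfrak m)$ because $\mathfrak m\le2^{\mathfrak m}$.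

(3) If $\mathrm{CH}(2^{\mathfrak m})$ held, then together with $\mathrm{CH}(\mathfrak m)$ and Specker's theorem, fact (i) of the introduction, it would make $2^{\mathfrak m}$ and hence $\mathfrak m$ well-orderable.
\end{proof}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Chapter I. Some choiceless results},
\texttt{https://caicedoteaching.files.\allowbreak wordpress.com/\allowbreak 2009/04/\allowbreak 580-choiceless.pdf}.

\bibitem{Jech}
Jech, \emph{Set Theory}, 3rd ed.

\end{thebibliography}
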